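\title{Local homology above the magnitude: a counterexample and a classification}

\begin{abstract}
Let $R$ be a commutative Noetherian ring, $\mathfrak a$ an ideal and $M$ an arbitrary $R$-module. A conjectured dual of Grothendieck's vanishing theorem asserts that the local homology modules $H_i^{\mathfrak a}(M)$, the left derived functors of $\mathfrak a$-adic completion, vanish for $i$ larger than the magnitude of $M$, a dimension defined through the cosupport. We show that this is false: for every $c\ge2$ there is a module of magnitude $0$ over $k[x_1,\dots,x_c,z]$ with $H_{c-1}^{\mathfrak a}(M)\neq0$. We then determine when the statement is true. It holds over local rings. For a fixed ideal $\mathfrak a$ it holds for all modules if and only if finitely generated submodules of $H^j_{\mathfrak a}(R)$, $j\geq 2$, have only finitely many maximal ideals in their support. It holds for all ideals and all modules if and only if every prime of height at least $2$ lies in only finitely many maximal ideals. The main tool is a structure theorem: over a complete local ring, a module of magnitude at most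 $s$ is killed, modulo a finitely generated submodule, by an ideal $\mathfrak b$ with $\dim R/\mathfrak b\leq s$.
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $R$ is a commutative Noetherian ring with nonzero identity, $\mathfrak a$ is an ideal of $R$, and modules are not assumed to be finitely generated. We set $\sup\emptyset=\dim0=-\infty$, and for a module $D$ we write $\dim D=\sup\{\dim R/\mathfrak p:\mathfrak p\in\operatorname{Supp}D\}$. Grothendieck's vanishing theorem says that the local cohomology modules $H^i_{\mathfrak a}(D)$ are zero for $i>\dim D$. This paper is about a conjectured dual statement, in which local cohomology is replaced by local homology and the support by the cosupport.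

Let $\Lambda_{\mathfrak a}(-)=\varprojlim_n(R/\mathfrak a^n\otimes_R-)$ be the $\mathfrak a$-adic completion functor. The $i$-th \emph{local homology module} of $M$ with respect to $\mathfrak a$, in the sense of Greenlees--May and Alonso Tarr\'io--Jerem\'ias L\'opez--Lipman, is the $i$-th left derived functor of completion,
\[
H_i^{\mathfrak a}(M)=L_i\Lambda_{\mathfrak a}(M)=H_i\bigl(\Lambda_{\mathfrak a}(P_\bullet)\bigr),
\]
where $P_\bullet\to M$ is a projective resolution.

A prime lies in the support of $D$ exactly when it contains the annihilator of a cyclic submodule of $D$. The cosupport reverses the arrows. Write $E(-)$ for the injective envelope, and call a module \emph{cocyclic} if it is isomorphic to a submodule of $E(R/\mathfrak m)$ for some maximal ideal $\mathfrak m$. The \emph{cosupport} of $M$ in the sense of Yassemi and the \emph{magnitude} of $M$ are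
\begin{align*}
\operatorname{Cosupp}_RM&=\{\mathfrak p\in\operatorname{Spec}R:\ \mathfrak p\supseteq\operatorname{Ann}_RL\text{ for a cocyclic homomorphic image }L\text{ of }M\},\\
\operatorname{mag}_RM&=\sup\{\dim R/\mathfrak p:\ \mathfrak p\in\operatorname{Cosupp}_RM\}.
\end{align*}
It is conjectured in \cite{source}, as a dual of Grothendieck's vanishing theorem, that for every $R$, every $\mathfrak a$ and every $M$
\begin{equation}\label{eq:V}
H_i^{\mathfrak a}(M)=0\qquad\text{for all }i>\operatorname{mag}_RM.\tag{V}
\end{equation}

To see why one would expect \eqref{eq:V}, rewrite the magnitude. Up to isomorphism, the cocyclic images of $M$ are the modules $f(M)$ with $f\colon M\to E(R/\mathfrak m)$, and $\operatorname{Ann}f(M)$ is the annihilator $\operatorname{Ann}f$ of $f$ as an element of the module $\operatorname{Hom}_R(M,E(R/\mathfrak m))$. So the cosupport of $M$ is the union of the supports of these Matlis duals, and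
\begin{equation}\label{eq:mag}
\operatorname{mag}_RM=\sup_{\mathfrak m}\ \dim\operatorname{Hom}_R(M,E(R/\mathfrak m))=\sup_{\mathfrak m}\ \sup_{f\colon M\to E(R/\mathfrak m)}\dim R/\operatorname{Ann}f .
\end{equation}
The local cohomology of every Matlis dual of $M$ therefore vanishes above $\operatorname{mag}M$, and one expects duality to carry this over to the local homology of $M$. For finitely generated modules, and for Matlis duals of finitely generated modules over a complete local ring, \eqref{eq:V} does hold, and in the second case it is exactly Grothendieck's theorem (Examples~\ref{ex:fg} and~\ref{ex:artinian}). In general it fails, and no bound of the form ``$\operatorname{mag}M$ plus a constant'' holds either.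

\begin{theorem}\label{thm:counter}
Let $k$ be an infinite field, $c\ge2$, $R=k[x_1,\dots,x_c,z]$, $\mathfrak a=(x_1,\dots,x_c)$, and let $\lambda_1,\lambda_2,\dots\in k$ be distinct. Put
\[
M=\bigoplus_{j\ge1}M_j,\qquad M_j=R/(x_1^j,\dots,x_c^j,\,z-\lambda_j).
\]
Then $\operatorname{mag}_RM=0$ and $H_{c-1}^{\mathfrak a}(M)\ne0$.
\end{theorem}

The remaining results say exactly when \eqref{eq:V} holds. A tower of modules $T_1\leftarrow T_2\leftarrow\cdots$ is \emph{pro-zero} if for every $n$ there is $N\ge n$ such that the map $T_N\to T_n$ is zero.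

\begin{theorem}\label{thm:local}
Let $R$ be a Noetherian local ring, $\mathfrak a$ an ideal and $M\ne0$ a module. Then the tower $\bigl(\operatorname{Tor}_i^R(R/\mathfrak a^n,M)\bigr)_n$ is pro-zero for all $i>\operatorname{mag}_RM$. In particular $H_i^{\mathfrak a}(M)=0$ for all $i>\operatorname{mag}_RM$.
\end{theorem}

The \emph{cohomological dimension} of $\mathfrak a$ is $\operatorname{cd}(\mathfrak a)=\sup\{j: H^j_{\mathfrak a}(D)\ne0\text{ for some module }D\}$.

\begin{theorem}\label{thm:ideal}
Let $R$ be a Noetherian ring and $\mathfrak a$ an ideal.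
\begin{itemize}
\item[(a)] For every $M\ne0$ and every $i>\operatorname{mag}M$ one has $H_i^{\mathfrak a}(M)\cong\varprojlim\nolimits^1_n\operatorname{Tor}^R_{i+1}(R/\mathfrak a^n,M)$.
\item[(b)] For every $M$ one has $H_i^{\mathfrak a}(M)=0$ for all $i>\max\{\operatorname{mag}M,\operatorname{cd}(\mathfrak a)-1\}$. This bound is sharp for each value $\operatorname{cd}(\mathfrak a)\geq2$: in Theorem~\ref{thm:counter} one has $\operatorname{cd}(\mathfrak a)=c$.
\item[(c)] The following conditions are equivalent.
\begin{itemize}
\item[(i)] \eqref{eq:V} holds for $\mathfrak a$ and all $R$-modules $M$.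
\item[(ii)] \eqref{eq:V} holds for $\mathfrak a$ and all $M$ that are countable direct sums of modules of finite length and satisfy $\operatorname{mag}M=0$.
\item[(iii)] For every $j\ge2$, every finitely generated submodule of $H^j_{\mathfrak a}(R)$ has only finitely many maximal ideals in its support.
\end{itemize}
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:rings}
For a Noetherian ring $R$, \eqref{eq:V} holds for all ideals $\mathfrak a$ and all modules $M$ if and only if every prime ideal of $R$ of height at least $2$ is contained in only finitely many maximal ideals.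
\end{theorem}

\begin{corollary}\label{cor:cases}
The statement \eqref{eq:V} holds if $R$ is semilocal, or $\dim R\le2$, or $\operatorname{cd}(\mathfrak a)\le1$. If $R$ is a Jacobson ring, for instance a finitely generated algebra over a field or over $\mathbb Z$, then \eqref{eq:V} holds for all $\mathfrak a$ and $M$ if and only if $\dim R\le2$.
\end{corollary}

All of these results turn on one point. The module $H_i^{\mathfrak a}(M)$ is assembled from $\varprojlim\operatorname{Tor}_i(R/\mathfrak a^n,M)$ and $\varprojlim\nolimits^1\operatorname{Tor}_{i+1}(R/\mathfrak a^n,M)$. Duality disposes of the first term (Section~\ref{sec:duality}). The second term detects a lack of uniformity. Duality shows that each functional on $\operatorname{Tor}_{i+1}(R/\mathfrak a^n,M)$ dies at some level $N$ of the tower, but it gives no level that serves all functionals. Over a local ring such a level exists (Section~\ref{sec:local}); this rests on a structure theorem for modules of small magnitude over complete local rings, Theorem~\ref{thm:structure}, whose proof is the longest in the paper. Over a general ring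 the level may grow without bound as the maximal ideal varies. This is what happens in Theorem~\ref{thm:counter} (Section~\ref{sec:counter}), and condition (iii) is what rules it out (Section~\ref{sec:global}). Section~\ref{sec:rings} lets the ideal vary.

\section{Towers, injective envelopes and first examples}\label{sec:prelim}

\subsection*{Towers}
Let $(T_n)_{n\ge1}$ be a tower with transition maps $\tau_{N,n}\colon T_N\to T_n$ for $N\ge n$. The modules $\varprojlim T_n$ and $\varprojlim\nolimits^1T_n$ are the kernel and the cokernel of
\[
\partial\colon\prod_nT_n\to\prod_nT_n,\qquad\partial(x)_n=x_n-\tau_{n+1,n}(x_{n+1}).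
\]
If for each $n$ the descending chain of images $\tau_{N,n}(T_N)$ stabilizes (the Mittag-Leffler condition), then $\varprojlim\nolimits^1T_n=0$. Part (c) of the next lemma is the source of every nonvanishing result in this paper.

\begin{lemma}\label{lem:towers}
\begin{itemize}
\item[(a)] If $(T_n)$ is pro-zero, then $\varprojlim T_n=\varprojlim\nolimits^1T_n=0$.
\item[(b)] If $T'_n\to T_n\to T''_n$ is an exact sequence of towers and $(T'_n)$, $(T''_n)$ are pro-zero, then $(T_n)$ is pro-zero.
\item[(c)] Let $(T_n^{(j)})_n$, $j\in J$, be pro-zero towers and $T_n=\bigoplus_jT_n^{(j)}$. If $(T_n)$ is not pro-zero, then $\varprojlim\nolimits^1T_n\ne0$.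
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\partial x=0$, then $x_n=\tau_{N,n}(x_N)=0$ for large $N$. Given $y\in\prod T_n$, the sums $x_n=\sum_{N\ge n}\tau_{N,n}(y_N)$ are finite, and $\partial x=y$.

(b) Given $n$, choose $N$ with $T'_N\to T'_n$ zero and then $N'$ with $T''_{N'}\to T''_N$ zero. For $x\in T_{N'}$, the image of $x$ in $T_N$ maps to zero in $T''_N$, so it comes from $T'_N$ and maps to zero in $T_n$.

(c) Fix $n_0$ with $\tau_{N,n_0}\ne0$ for all $N\ge n_0$, and write $\bar x$ for the image in $T_{n_0}$ of an element $x\in T_n$, $n\ge n_0$. We choose distinct indices $j_n$ and elements $y_n\in T_n^{(j_n)}$ with $\bar y_n\neq0$, for $n\ge n_0$. When $j_{n_0},\dots,j_{n-1}$ have been chosen, take $N\ge n$ such that $\tau_{N,n_0}$ vanishes on the summands with these indices. As $\tau_{N,n_0}\neq0$, it is nonzero on an element $y'$ of some other summand $T_N^{(j_n)}$; put $y_n=\tau_{N,n}(y')$. Let $y_n=0$ for $n<n_0$, and suppose that $y=\partial x$. Then $\bar y_n=\bar x_n-\bar x_{n+1}$ for $n\geq n_0$, so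
\[
x_{n_0}=\bar y_{n_0}+\dots+\bar y_{N-1}+\bar x_N\qquad\text{for all }N>n_0.
\]
Fix $m\ge n_0$ and take $N>m$ so large that $\tau_{N,n_0}$ vanishes on $T_N^{(j_m)}$. Then the $j_m$-component of $x_{n_0}$ is $\bar y_m\ne0$. So $x_{n_0}$ has infinitely many nonzero components, which is impossible in a direct sum. Hence $\partial$ is not surjective.
\end{proof}

Let $\mathfrak a_1\supseteq\mathfrak a_2\supseteq\cdots$ be ideals cofinal with the powers of $\mathfrak a$: each $\mathfrak a_n$ contains a power of $\mathfrak a$, and each power of $\mathfrak a$ contains some $\mathfrak a_n$. For a projective resolution $P_\bullet\to M$, the tower of complexes $P_\bullet/\mathfrak a_nP_\bullet$ has surjective transition maps, its limit is $\Lambda_{\mathfrak a}(P_\bullet)$, and its homology is $\operatorname{Tor}^R_\ast(R/\mathfrak a_n,M)$. By \cite[Theorem~3.5.8]{Weibel} there is, for every $i$, an exact sequence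
\begin{equation}\label{eq:milnor}
0\to\varprojlim\nolimits^1_n\operatorname{Tor}_{i+1}^R(R/\mathfrak a_n,M)\to H_i^{\mathfrak a}(M)\to\varprojlim\nolimits_n\operatorname{Tor}_i^R(R/\mathfrak a_n,M)\to0 .
\end{equation}

\subsection*{Standard facts}
Let $\mathfrak m$ be a maximal ideal and $E=E(R/\mathfrak m)$.
\begin{itemize}
\item[(E1)] Every element of $E$ is killed by a power of $\mathfrak m$. So a finitely generated submodule of $E$ is killed by a power of $\mathfrak m$ and has finite length.
\item[(E2)] $E$ is an $R_{\mathfrak m}$-module and is the injective envelope of the residue field of $R_{\mathfrak m}$; hence $\operatorname{Hom}_R(M,E)=\operatorname{Hom}_{R_{\mathfrak m}}(M_{\mathfrak m},E)$. If $R$ is local with completion $\hat R$, then $E$ is an $\hat R$-module and is the injective envelope of the residue field of $\hat R$; hence $\operatorname{Hom}_R(M,E)=\operatorname{Hom}_{\hat R}(\hat R\otimes_RM,E)$. For an ideal $\mathfrak p\subseteq\mathfrak m$, the module $(0:_E\mathfrak p)$ is the injective envelope of $R/\mathfrak m$ over $R/\mathfrak p$.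
\item[(E3)] If $0\ne x\in T$, there are a maximal ideal $\mathfrak m$ and $\varphi\colon T\to E(R/\mathfrak m)$ with $\varphi(x)\ne0$: extend $Rx\to R/\mathfrak m\subseteq E(R/\mathfrak m)$ for some $\mathfrak m\supseteq\operatorname{Ann}x$. If $T$ is an $R_{\mathfrak m}$-module, this $\mathfrak m$ serves for all $x$, by (E2).
\item[(E4)] (Matlis duality.) If $L$ has finite length and support $\{\mathfrak m\}$, then so does $\operatorname{Hom}(L,E)$, and $L\cong\operatorname{Hom}(\operatorname{Hom}(L,E),E)$. If $R$ is complete local and $N$ is finitely generated, then $\operatorname{Hom}(N,E)$ is Artinian and $N\cong\operatorname{Hom}(\operatorname{Hom}(N,E),E)$.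
\end{itemize}
For local cohomology we use the following.
\begin{itemize}
\item[(H1)] $H^j_{\mathfrak a}(D)=\varinjlim_n\operatorname{Ext}_R^j(R/\mathfrak a^n,D)$, and $H^j_{\mathfrak a}(D)_{\mathfrak p}=H^j_{\mathfrak aR_{\mathfrak p}}(D_{\mathfrak p})$ for a prime $\mathfrak p$.
\item[(H2)] (Vanishing, \cite[Theorem~6.1.2]{BS}.) $H^j_{\mathfrak a}(D)=0$ for $j>\dim D$, for an arbitrary module $D$.
\item[(H3)] (Non-vanishing.) If $(A,\mathfrak n)$ is a Noetherian local ring of dimension $h$, then $H^h_{\mathfrak n}(A)\ne0$.
\item[(H4)] If $\mathfrak a$ is generated by $r$ elements, then $\operatorname{cd}(\mathfrak a)\le r$.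
\end{itemize}

\subsection*{Magnitude zero and the simplest cases}
By (E3) and \eqref{eq:mag}, $\operatorname{mag}M\ge0$ for $M\neq0$. For $M=0$, and for $\operatorname{mag}M=\infty$, \eqref{eq:V} is trivially true.

\begin{lemma}\label{lem:magzero}
Let $M\neq0$. Then $\operatorname{mag}M=0$ in each of the following cases: \textup{(a)} $M$ is finitely generated; \textup{(b)} $M=\bigoplus_jM_j$, where $M_j$ has finite length and support $\{\mathfrak m_j\}$ and the maximal ideals $\mathfrak m_j$ are pairwise distinct.
\end{lemma}

\begin{proof}
Let $f\colon M\to E(R/\mathfrak m)$. By \eqref{eq:mag} it is enough to show that a power of $\mathfrak m$ kills $f(M)$. In case (a) this is (E1). In case (b), if $\mathfrak m_j\ne\mathfrak m$, an element of $f(M_j)$ is killed by a power of $\mathfrak m_j$ and by a power of $\mathfrak m$, and these powers generate the unit ideal. So $f$ vanishes on all $M_j$ except at most one, and $f(M)$ is finitely generated.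
\end{proof}

\begin{lemma}\label{lem:AR}
If $F$ is finitely generated and $i\ge1$, then $\bigl(\operatorname{Tor}_i^R(R/\mathfrak a^n,F)\bigr)_n$ is pro-zero.
\end{lemma}

\begin{proof}
Let $0\to Z\to P\to F\to0$ be exact with $P$ finitely generated and free; $Z$ is finitely generated. For $i\ge2$ there are isomorphisms $\operatorname{Tor}_i(R/\mathfrak a^n,F)\cong\operatorname{Tor}_{i-1}(R/\mathfrak a^n,Z)$, natural in $n$, so we may take $i=1$. Then $\operatorname{Tor}_1(R/\mathfrak a^n,F)=\ker(Z/\mathfrak a^nZ\to P/\mathfrak a^nP)=(Z\cap\mathfrak a^nP)/\mathfrak a^nZ$, with transition maps induced by inclusion. The Artin--Rees lemma gives $e$ with $Z\cap\mathfrak a^{n+e}P\subseteq\mathfrak a^nZ$ for all $n$.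
\end{proof}

\begin{example}\label{ex:fg}
If $M\neq0$ is finitely generated, then $\operatorname{mag}M=0$, and $H_i^{\mathfrak a}(M)=0$ for $i\ge1$ by Lemmas~\ref{lem:AR} and~\ref{lem:towers}(a) and \eqref{eq:milnor}. So \eqref{eq:V} holds. The magnitude is thus very different from the dimension: $\operatorname{mag}R=0$ for every $R$.
\end{example}

\begin{example}\label{ex:artinian}
Let $(R,\mathfrak m)$ be complete local, $E=E(R/\mathfrak m)$, $N$ finitely generated and $M=\operatorname{Hom}(N,E)$. By (E4) and \eqref{eq:mag}, $\operatorname{mag}M=\dim N$. For $P$ finitely generated and free, $P\otimes M\cong\operatorname{Hom}(\operatorname{Hom}(P,N),E)$ naturally, so $\operatorname{Tor}_i(R/\mathfrak a^n,M)\cong\operatorname{Hom}(\operatorname{Ext}^i(R/\mathfrak a^n,N),E)$. These modules are Artinian, so the Mittag-Leffler condition holds, the $\varprojlim\nolimits^1$ term in \eqref{eq:milnor} vanishes, and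
\[
H_i^{\mathfrak a}(M)\cong\varprojlim\operatorname{Hom}\bigl(\operatorname{Ext}^i(R/\mathfrak a^n,N),E\bigr)\cong\operatorname{Hom}\bigl(H^i_{\mathfrak a}(N),E\bigr).
\]
By (E3), \eqref{eq:V} for $M$ is equivalent to Grothendieck's vanishing theorem for $N$. For $N=R$, $\mathfrak a=\mathfrak m$ and $d=\dim R$ we get $\operatorname{mag}E=d$ and $H_d^{\mathfrak m}(E)\ne0$ by (H3), so the range in \eqref{eq:V} cannot be enlarged.
\end{example}

\section{The counterexample}\label{sec:counter}

In both examples the $\varprojlim\nolimits^1$ term vanished because of a finiteness property of $M$. Lemma~\ref{lem:towers}(c) suggests how to destroy it: take an infinite direct sum of modules of finite length whose towers die more and more slowly. Lemma~\ref{lem:magzero}(b) keeps the magnitude at $0$ as long as the summands sit at different maximal ideals.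

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The module $M_j$ has finite length and is supported at the maximal ideal $(x_1,\dots,x_c,z-\lambda_j)$ only. These ideals are distinct, so $\operatorname{mag}M=0$ by Lemma~\ref{lem:magzero}(b). We identify $M_j$ with $k[x_1,\dots,x_c]/(x_1^j,\dots,x_c^j)$, and we apply \eqref{eq:milnor} to the ideals $\mathfrak a_n=(x_1^n,\dots,x_c^n)$, which satisfy $\mathfrak a^{cn}\subseteq\mathfrak a_n\subseteq\mathfrak a^n$.

\emph{The case $c=2$.} Write $x,y$ for $x_1,x_2$. The module $R/(x^n,y^n)$ is resolved by the Koszul complex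
\[
K^{(n)}:\quad0\to Re\to Re_1\oplus Re_2\to R,\qquad e\mapsto-y^ne_1+x^ne_2,\quad e_1\mapsto x^n,\quad e_2\mapsto y^n.
\]
The surjection $R/\mathfrak a_{n+1}\to R/\mathfrak a_n$ lifts to the map $K^{(n+1)}\to K^{(n)}$ given by $1\mapsto1$, $e_1\mapsto xe_1$, $e_2\mapsto ye_2$, $e\mapsto xy\,e$. It is a chain map: $e_1$ goes to $x^{n+1}$ and $e_2$ to $y^{n+1}$ both ways, and $e$ goes to $-xy^{n+1}e_1+x^{n+1}ye_2$ both ways. Tensoring with $M_j$ and taking homology in degree $2$, we find
\[
T_n^{(j)}:=\operatorname{Tor}_2(R/\mathfrak a_n,M_j)=\{m\in M_j:x^nm=y^nm=0\},\qquad\tau_{N,n}=(xy)^{N-n}.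
\]
Each tower $(T_n^{(j)})_n$ is pro-zero, because $\tau_{n+j,n}=(xy)^j$ is zero on $M_j$. But the element $1\in M_n$ is killed by $x^n$ and $y^n$, so it lies in $T_n^{(n)}$, and $\tau_{n,1}(1)=(xy)^{n-1}$ is nonzero in $M_n$. Therefore the tower $T_n=\operatorname{Tor}_2(R/\mathfrak a_n,M)=\bigoplus_jT_n^{(j)}$ has $\tau_{n,1}\ne0$ for all $n$ and is not pro-zero. By Lemma~\ref{lem:towers}(c), $\varprojlim\nolimits^1T_n\neq0$. Explicitly, the sequence whose $n$-th term is $1\in M_n$ is not in the image of $\partial$, since a preimage would have to begin with the element $\bigl(1,xy,(xy)^2,\dots\bigr)$ of $\prod_jM_j$, which is not in $\bigoplus_jM_j$. By \eqref{eq:milnor}, $H_1^{\mathfrak a}(M)\ne0$.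

\emph{General $c$.} Since $x_1^n,\dots,x_c^n$ is a regular sequence, $R/\mathfrak a_n$ is resolved by the tensor product over $l=1,\dots,c$ of the complexes $0\to R\xrightarrow{x_l^n}R\to0$. The surjection $R/\mathfrak a_{n+1}\to R/\mathfrak a_n$ lifts to the tensor product of the chain maps that are $1$ in degree $0$ and $x_l$ in degree $1$, and in degree $c$ this is multiplication by $u=x_1\cdots x_c$. So $T_n^{(j)}:=\operatorname{Tor}_c(R/\mathfrak a_n,M_j)=(0:_{M_j}\mathfrak a_n)$ with $\tau_{N,n}=u^{N-n}$. Again $u^jM_j=0$, while $1\in T_n^{(n)}$ and $u^{n-1}\ne0$ in $M_n$. Lemma~\ref{lem:towers}(c) gives $\varprojlim\nolimits^1\operatorname{Tor}_c(R/\mathfrak a_n,M)\neq0$, and this module embeds in $H_{c-1}^{\mathfrak a}(M)$ by \eqref{eq:milnor}.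
\end{proof}

\begin{remark}\label{rem:c1}
For $c=1$ the same computation gives $\varprojlim\nolimits^1\operatorname{Tor}_1(R/\mathfrak a_n,M)\neq0$. By \eqref{eq:milnor} this module is the kernel of $H_0^{\mathfrak a}(M)\to\Lambda_{\mathfrak a}(M)$. It lives in degree $0$, which \eqref{eq:V} does not constrain when $M\neq0$. This is why $c\geq 2$ is needed, and why only the degrees $j\ge2$ occur in Theorem~\ref{thm:ideal}(c).
\end{remark}

\begin{remark}\label{rem:z}
The numbers $\lambda_j$ play no part in the computation of local homology; they only control the magnitude. Suppose instead that all $\lambda_j$ are $0$, and let $\mathfrak m=(x_1,\dots,x_c,z)$. Still $H^{\mathfrak a}_{c-1}(M)\neq0$. But the socle of $M_j$ is spanned by $u^{j-1}$, so $M_j$ embeds in $E(R/\mathfrak m)$, and the sum $f\colon M\to E(R/\mathfrak m)$ of these embeddings has annihilator $\bigcap_j(x_1^j,\dots,x_c^j,z)=(z)$. Hence $\operatorname{mag}M\geq c$, and \eqref{eq:V} is not violated: at a single maximal ideal the magnitude notices that the summands grow.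
\end{remark}

\section{Duality and uniformity}\label{sec:duality}

Let $E$ be an injective module, $L$ any module and $P_\bullet$ a projective resolution of $R/\mathfrak a^n$. Since $\operatorname{Hom}(-,E)$ is exact, the adjunction $\operatorname{Hom}(P_\bullet\otimes L,E)\cong\operatorname{Hom}(P_\bullet,\operatorname{Hom}(L,E))$ gives isomorphisms
\begin{equation}\label{eq:dual}
\operatorname{Hom}\bigl(\operatorname{Tor}_j(R/\mathfrak a^n,L),E\bigr)\cong\operatorname{Ext}^j\bigl(R/\mathfrak a^n,\operatorname{Hom}(L,E)\bigr),
\end{equation}
which are natural in $n$. Together with (E3) they give the following dictionary.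

\begin{lemma}\label{lem:dictionary}
Let $N\ge n$. The map $\operatorname{Tor}_j(R/\mathfrak a^N,L)\to\operatorname{Tor}_j(R/\mathfrak a^n,L)$ is zero if and only if
\[
\operatorname{Ext}^j(R/\mathfrak a^n,D)\to\operatorname{Ext}^j(R/\mathfrak a^N,D)
\]
is zero for $D=\operatorname{Hom}(L,E(R/\mathfrak m))$ and every maximal ideal $\mathfrak m$. If $L$ is an $R_{\mathfrak m}$-module, it suffices to test this one $\mathfrak m$.
\end{lemma}

\begin{proof}
By \eqref{eq:dual} the map of $\operatorname{Ext}$ modules is the $E(R/\mathfrak m)$-dual of the map $\tau$ of $\operatorname{Tor}$ modules. If $\tau(x)\neq0$, then (E3) gives $\mathfrak m$ and $\varphi$ with $\varphi\tau\neq0$. If $L$ is an $R_{\mathfrak m}$-module, so are the $\operatorname{Tor}$ modules, and the last sentence of (E3) applies.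
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ideal}\textup{(a)}]
Let $i>\operatorname{mag}M$ and $T_n=\operatorname{Tor}_i(R/\mathfrak a^n,M)$. By \eqref{eq:milnor} we have to show that $\varprojlim T_n=0$. Suppose that $(t_n)\in\varprojlim T_n$ and $t_n\ne0$ for some $n$. Choose $\varphi\colon T_n\to E=E(R/\mathfrak m)$ with $\varphi(t_n)\neq0$. The module $D=\operatorname{Hom}(M,E)$ has $\dim D\le\operatorname{mag}M<i$ by \eqref{eq:mag}. So \eqref{eq:dual}, (H1) and (H2) give $\varinjlim_N\operatorname{Hom}(T_N,E)=H^i_{\mathfrak a}(D)=0$. Hence $\varphi\tau_{N,n}=0$ for some $N$, and $\varphi(t_n)=\varphi\tau_{N,n}(t_N)=0$, a contradiction.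
\end{proof}

The vanishing of $\varinjlim\operatorname{Hom}(T_N,E)$ does not control $\varprojlim\nolimits^1T_n$, even over a local ring. Let $(R,\mathfrak m)$ be local of positive dimension and take the tower $T_n=\mathfrak m^n$ with inclusions. Every $\varphi\colon\mathfrak m^n\to E(R/\mathfrak m)$ has finitely generated image, so it vanishes on some $\mathfrak m^N$ by (E1). Yet the tower is not pro-zero, and the exact sequence of $\varprojlim$ and $\varprojlim\nolimits^1$ for $0\to\mathfrak m^n\to R\to R/\mathfrak m^n\to0$ gives $\varprojlim\nolimits^1\mathfrak m^n\cong\hat R/R$. To get one level $N$ for all functionals we use products.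

\begin{lemma}\label{lem:uniform}
Let $\mathcal D$ be a class of $R$-modules closed under countable products, with $H^j_{\mathfrak a}(D)=0$ for all $D\in\mathcal D$. Then for each $n$ there is $N\ge n$ such that $\operatorname{Ext}^j(R/\mathfrak a^n,D)\to\operatorname{Ext}^j(R/\mathfrak a^N,D)$ is zero for all $D\in\mathcal D$.
\end{lemma}

\begin{proof}
Otherwise there is $n$ such that for each $N\ge n$ some $D_N\in\mathcal D$ and some $e_N\in\operatorname{Ext}^j(R/\mathfrak a^n,D_N)$ have the property that $e_N$ has nonzero image in $\operatorname{Ext}^j(R/\mathfrak a^N,D_N)$. Let $D=\prod_ND_N\in\mathcal D$. Since $\operatorname{Ext}$ commutes with products in the second variable, $e=(e_N)_N$ is an element of $\operatorname{Ext}^j(R/\mathfrak a^n,D)$, and its image in $\operatorname{Ext}^j(R/\mathfrak a^N,D)$ has nonzero $N$-th component for each $N$. So $e$ is nonzero in $\varinjlim_N\operatorname{Ext}^j(R/\mathfrak a^N,D)=H^j_{\mathfrak a}(D)=0$, which is absurd.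
\end{proof}

\begin{corollary}\label{cor:prozero}
\begin{itemize}
\item[(a)] If $j>\operatorname{cd}(\mathfrak a)$, then $\bigl(\operatorname{Tor}_j(R/\mathfrak a^n,L)\bigr)_n$ is pro-zero for every module $L$.
\item[(b)] If $\mathfrak b$ is an ideal and $j>\dim R/\mathfrak b$, then $\bigl(\operatorname{Tor}^R_j(R/\mathfrak a^n,Q)\bigr)_n$ is pro-zero for every $R$-module $Q$ with $\mathfrak bQ=0$.
\end{itemize}
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:uniform} and then Lemma~\ref{lem:dictionary}. In (a), $\mathcal D$ is the class of all modules. In (b), $\mathcal D$ is the class of modules killed by $\mathfrak b$. It is closed under products, it contains the duals $\operatorname{Hom}(Q,E(R/\mathfrak m))$, and its members have dimension at most $\dim R/\mathfrak b$, so (H2) applies.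
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ideal}\textup{(b)}]
Let $M\ne0$ and $i>\max\{\operatorname{mag}M,\operatorname{cd}(\mathfrak a)-1\}$. Then $i+1>\operatorname{cd}(\mathfrak a)$, so $\bigl(\operatorname{Tor}_{i+1}(R/\mathfrak a^n,M)\bigr)_n$ is pro-zero by Corollary~\ref{cor:prozero}(a), and $H_i^{\mathfrak a}(M)=0$ by part (a) and Lemma~\ref{lem:towers}(a). In the situation of Theorem~\ref{thm:counter}, $\operatorname{cd}(\mathfrak a)\le c$ by (H4). Since $H_{c-1}^{\mathfrak a}(M)\ne0$, the bound just proved gives $1\leq c-1\le\max\{0,\operatorname{cd}(\mathfrak a)-1\}$. So $\operatorname{cd}(\mathfrak a)=c$, and the bound is attained.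
\end{proof}

One would like to prove Theorem~\ref{thm:local} by applying Lemma~\ref{lem:uniform} to the class of modules of dimension at most $s=\operatorname{mag}M$. This class is not closed under products: over a local ring $(R,\mathfrak m)$ each $R/\mathfrak m^n$ has dimension $0$, but the element $(1,1,\dots)$ of $\prod_nR/\mathfrak m^n$ has annihilator $\bigcap\mathfrak m^n=0$. So far we have pro-zero towers above degree $s$ for two kinds of modules: finitely generated ones, and those killed by one ideal $\mathfrak b$ with $\dim R/\mathfrak b\leq s$. The next section shows that over a complete local ring every module of magnitude at most $s$ is an extension of the second kind by the first.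

\section{Modules of small magnitude over a complete local ring}\label{sec:structure}

\begin{theorem}\label{thm:structure}
Let $(R,\mathfrak m)$ be a complete Noetherian local ring, $E=E(R/\mathfrak m)$, $s\ge0$, and let $M$ be an $R$-module with $\dim R/\operatorname{Ann}f\le s$ for all $f\in\operatorname{Hom}_R(M,E)$. Then there is a finitely generated submodule $F\subseteq M$ with $\dim R/\operatorname{Ann}(M/F)\le s$.
\end{theorem}

By \eqref{eq:mag} the hypothesis says that $\operatorname{mag}M\le s$. One cannot always take $F=0$, as $M=R$ and $s=0$ show when $\dim R>0$. Conversely, the conclusion implies the hypothesis: if $\mathfrak b=\operatorname{Ann}(M/F)$ and $f\colon M\to E$, then $\mathfrak m^kf(F)=0$ for some $k$ by (E1), so $\mathfrak m^k\mathfrak b\subseteq\operatorname{Ann}f$, and $\dim R/\mathfrak m^k\mathfrak b\le s$.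

\subsection*{The case $s=0$}
Here each $f\colon M\to E$ is killed by a power of $\mathfrak m$, and we claim that some $\mathfrak m^kM$ is finitely generated; then $F=\mathfrak m^kM$ works. Suppose not. We build one homomorphism that no power of $\mathfrak m$ kills, by adding up homomorphisms $g_1,g_2,\dots$ that do not interfere with each other. Let $F_0=0$ and $f_0=0$. Given a finitely generated $F_{j-1}\subseteq M$ and $f_{j-1}\colon M\to E$, choose $k\ge j$ with $\mathfrak m^kf_{j-1}=0$. As $\mathfrak m^kM\not\subseteq F_{j-1}$, there are $r_j\in\mathfrak m^k$ and $x_j\in M$ with $r_jx_j\notin F_{j-1}$, and (E3) applied to $M/F_{j-1}$ gives $g_j\colon M\to E$ with $g_j(F_{j-1})=0$ and $g_j(r_jx_j)\neq0$. Put $F_j=F_{j-1}+Rx_j$ and $f_j=f_{j-1}+g_j$. For $i>j$ the map $g_i$ vanishes on $F_j$, so $\sum_ig_i$ is defined on $\bigcup_jF_j$, where it agrees with $f_j$ on $F_j$. Extend it to $f\colon M\to E$ by injectivity. Then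
\[
r_jf(x_j)=r_jf_{j-1}(x_j)+r_jg_j(x_j)=g_j(r_jx_j)\neq0,
\]
so $\mathfrak m^jf\neq0$ for every $j$, a contradiction.

The later terms were silenced by restriction to $F_j$ and the earlier ones by multiplication with $r_j$. The general proof has the same shape, with three new difficulties. First, multiplying by an element that kills $f_{j-1}$ must leave room for a large $g_j$; we arrange this by passing to a domain and to a situation in which such multiplications do not lower the largest dimension $t$ of an annihilator. Second, the $g_j$ cannot grow in dimension, so they must grow in another way; we make their multiplicities grow. Third, the restriction of $g_j$ to a finitely generated submodule is killed by a power of $\mathfrak m$, so it sees the annihilator of $g_j$ only up to a finite order. The following lemma of Chevalley says that any prescribed order can be reached, and it is the only place where completeness is used.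

\begin{lemma}\label{lem:chevalley}
Let $(A,\mathfrak n)$ be a complete Noetherian local ring and $(J_\alpha)$ a family of ideals, directed downward, with $\bigcap_\alpha J_\alpha=J$. Then for each $n$ there is $\alpha$ with $J_\alpha\subseteq J+\mathfrak n^n$.
\end{lemma}

\begin{proof}
Since $A/\mathfrak n^l$ is Artinian, the directed family $(J_\alpha+\mathfrak n^l)_\alpha$ has a least member $J^{(l)}$. By directedness one $\alpha$ realizes both $J^{(l)}$ and $J^{(l+1)}$, so $J^{(l+1)}+\mathfrak n^l=J^{(l)}$. It suffices to show that $J^{(n)}\subseteq J+\mathfrak n^n$. Let $y_n\in J^{(n)}$, and choose inductively $y_{l+1}\in J^{(l+1)}$ with $y_{l+1}-y_l\in\mathfrak n^l$ for $l\ge n$. The limit $y\in A$ satisfies $y-y_l\in\mathfrak n^l$, so $y\in J^{(l)}\subseteq J_\alpha+\mathfrak n^l$ for all $\alpha$ and all $l\ge n$. By Krull's intersection theorem $y\in J_\alpha$ for all $\alpha$, that is, $y\in J$, and $y_n\in J+\mathfrak n^n$.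
\end{proof}

The lemma fails without completeness. Let $\varphi\in x\mathbb Q[[x]]$ be transcendental over $\mathbb Q(x)$ (only countably many series are algebraic), embed $A=\mathbb Q[x,y]_{(x,y)}$ in $\mathbb Q[[x]]$ by $y\mapsto\varphi$, and let $J_n$ be the preimage of $(x^n)$. Then $\bigcap J_n=0$, but $J_n$ contains $y-\varphi_n(x)\notin\mathfrak n^2$, where $\varphi_n$ is the truncation of $\varphi$ below degree $n$.

We recall the facts on multiplicities. Let $(A,\mathfrak n)$ be a Noetherian local ring and $J$ a proper ideal with $\dim A/J=t$. For large $n$ the length $\ell(A/(J+\mathfrak n^n))$ is a polynomial in $n$ of degree $t$ with leading coefficient $e(A/J)/t!$, where $e(A/J)$ is a positive integer. The associativity formula \cite[Theorem~14.7]{Matsumura} reads $e(A/J)=\sum_P\ell((A/J)_P)\,e(A/P)$, the sum running over the primes $P\supseteq J$ with $\dim A/P=t$.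

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
Let $\mathfrak b=\{r\in R:rM\text{ is finitely generated}\}$. It is an ideal, because $(r+r')M\subseteq rM+r'M$ and $R$ is Noetherian, and $\mathfrak bM$ is finitely generated because $\mathfrak b$ is. If $\dim R/\mathfrak b\le s$, then $F=\mathfrak bM$ works. So we assume that $d:=\dim R/\mathfrak b>s$ and derive a contradiction.

\smallskip
\emph{Step 1: reduction to a domain.} Choose a prime $\mathfrak p\supseteq\mathfrak b$ with $\dim R/\mathfrak p=d$. It is minimal over $\mathfrak b$, hence associated to $R/\mathfrak b$, so $\mathfrak p=(\mathfrak b:v)$ for some $v\in R$. Then $\mathfrak pv\subseteq\mathfrak b$, and $\mathfrak pvM$ is finitely generated. Let $L=vM/\mathfrak pvM$, a module over the complete local domain $A=R/\mathfrak p$, of dimension $d$ and with maximal ideal $\mathfrak n$. Let $E_A=(0:_E\mathfrak p)$, the injective envelope of $A/\mathfrak n$ over $A$ by (E2), and $N=\operatorname{Hom}_A(L,E_A)=\operatorname{Hom}_R(L,E)$. From now on annihilators are taken in $A$. We claim: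
\begin{itemize}
\item[(i)] $aL$ is not finitely generated for $0\ne a\in A$;
\item[(ii)] $\dim A/\operatorname{Ann}h\le s<d$ for all $h\in N$; in particular $\operatorname{Ann}h\neq0$.
\end{itemize}
For (i), let $r\in R$. Since $\mathfrak pvM$ is finitely generated, $rL=(rvM+\mathfrak pvM)/\mathfrak pvM$ is finitely generated if and only if $rvM$ is, that is, $rv\in\mathfrak b$, that is, $r\in\mathfrak p$. For (ii), extend the composite $vM\to L\xrightarrow{h}E$ to $\tilde h\colon M\to E$. Then $\operatorname{Ann}_R\tilde h\subseteq\operatorname{Ann}_Rh$, so $\dim A/\operatorname{Ann}h=\dim R/\operatorname{Ann}_Rh\le s$.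

\smallskip
\emph{Step 2: stabilizing the dimension.} For a finitely generated $G\subseteq L$ let $N_G=\{h\in N:h(G)=0\}$. The homomorphisms that we control in the construction have the form $ag$ with $0\neq a\in A$ and $g\in N_G$, so we study the submodules $aN_G$ of $N$. They are nonzero: by (i) there is $x\in L$ with $ax\notin G$, and (E3) applied to $L/G$ gives $g\in N_G$ with $ag(x)\ne0$. Hence
\[
t(a,G)=\max\{\dim A/\operatorname{Ann}h:h\in aN_G\}
\]
lies in $\{0,\dots,s\}$. Choose $(a_0,G_0)$ with $t:=t(a_0,G_0)$ minimal. Call a pair $(a,G)$ \emph{admissible} if $0\neq a\in a_0A$ and $G\supseteq G_0$ is finitely generated. Then $aN_G\subseteq a_0N_{G_0}$, so $t(a,G)\le t$, and minimality gives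
\begin{itemize}
\item[(iii)] $t(a,G)=t<d$ for every admissible pair $(a,G)$.
\end{itemize}
For $h\in a_0N_{G_0}$ the primes $P\supseteq\operatorname{Ann}h$ with $\dim A/P=t$ are minimal over $\operatorname{Ann}h$, because $\dim A/\operatorname{Ann}h\le t$. So the sum $\mu(h)=\sum_P\ell\bigl((A/\operatorname{Ann}h)_P\bigr)$ over these primes is finite.

\smallskip
\emph{Step 3: $\mu$ is unbounded on $aN_G$ for every admissible pair $(a,G)$.} Let $q\ge1$, and let $\Pi$ be the set of primes $P$ with $\dim A/P=t$ that contain $\operatorname{Ann}h$ for some $h\in aN_G$. We find $h\in aN_G$ with $\mu(h)\ge q$, using many primes if $\Pi$ is infinite and a large length at one prime if $\Pi$ is finite.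

Let $\Pi$ be infinite, and take distinct $P_1,\dots,P_q\in\Pi$. Each $P_i$ is minimal over $\operatorname{Ann}h_i'$ for some $h_i'\in aN_G$, hence associated to $Ah'_i\cong A/\operatorname{Ann}h_i'$, so $P_i=\operatorname{Ann}h_i$ for a multiple $h_i\in aN_G$ of $h_i'$. Distinct primes with quotients of the same finite dimension are incomparable, so there are $r_i\in\bigcap_{l\ne i}P_l$ with $r_i\notin P_i$. For $h=h_1+\dots+h_q$ we have $r_ih=r_ih_i$, and therefore $\operatorname{Ann}h\subseteq\operatorname{Ann}(r_ih_i)=(P_i:r_i)=P_i$. Each $P_i$ contributes at least $1$ to $\mu(h)$.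

Let $\Pi$ be finite. Its members are nonzero because $t<d$, and $A$ is a domain, so there is $u\neq0$ in all of them. The pair $(u^qa,G)$ is admissible, and (iii) gives $h\in aN_G$ with $\dim A/\operatorname{Ann}(u^qh)=t$. Choose a prime $P\supseteq\operatorname{Ann}(u^qh)$ with $\dim A/P=t$. As $P\supseteq\operatorname{Ann}h$, we have $P\in\Pi$ and $u\in P$. In the Artinian local ring $B=(A/\operatorname{Ann}h)_P$ the element $u^q$ is nonzero: if $wu^q\in\operatorname{Ann}h$, then $w\in\operatorname{Ann}(u^qh)\subseteq P$. By Nakayama's lemma the chain $B\supseteq uB\supseteq\dots\supseteq u^qB\supseteq0$ is strictly decreasing, so $\mu(h)\ge\ell(B)\ge q+1$.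

\smallskip
\emph{Step 4: the construction.} Let $F_0=G_0$ and $f_0=0$. Suppose given $f_{j-1}\in N$ and an admissible pair $(a_{j-1},F_{j-1})$ with $a_{j-1}f_{j-1}=0$. We make three choices.
\begin{itemize}
\item By Step 3 there is $g_j\in N_{F_{j-1}}$ with $\mu(a_{j-1}g_j)\ge(j+1)\,t!$. Let $J_j=\operatorname{Ann}(a_{j-1}g_j)$. Then $\dim A/J_j=t$, and $e(A/J_j)\ge(j+1)\,t!$ by the associativity formula. So $\ell(A/(J_j+\mathfrak n^n))$ is eventually a polynomial of degree $t$ with leading coefficient at least $j+1$, and there is $n_j\ge1$ with
\begin{equation}\label{eq:HS}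
\ell\bigl(A/(J_j+\mathfrak n^{n_j})\bigr)\ge j\,n_j^{\,t}.
\end{equation}
\item The ideals $\operatorname{Ann}(a_{j-1}g_j|_F)$, for $F\supseteq F_{j-1}$ finitely generated, are directed downward and have intersection $J_j$. By Lemma~\ref{lem:chevalley} there is such an $F$, which we call $F_j$, with $\operatorname{Ann}(a_{j-1}g_j|_{F_j})\subseteq J_j+\mathfrak n^{n_j}$.
\item Put $f_j=f_{j-1}+g_j$ and $a_j=a_0b_j$ with $0\neq b_j\in\operatorname{Ann}f_j$, which exists by (ii). As $A$ is a domain, $(a_j,F_j)$ is admissible, and $a_jf_j=0$.
\end{itemize}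
For $i>j$ the map $g_i$ vanishes on $F_{i-1}\supseteq F_j$. So $\sum_ig_i$ is defined on $\bigcup_jF_j$, vanishes on $F_0=G_0$ and agrees with $f_j$ on $F_j$. Extend it to $f\in N_{G_0}$ and let $I=\operatorname{Ann}(a_0f)$. For $r\in I$ and $j\ge1$ we have $ra_{j-1}f=0$, since $a_{j-1}\in a_0A$, while on $F_j$
\[
a_{j-1}f=a_{j-1}f_{j-1}+a_{j-1}g_j=a_{j-1}g_j .
\]
Hence $r\in\operatorname{Ann}(a_{j-1}g_j|_{F_j})\subseteq J_j+\mathfrak n^{n_j}$. So $I+\mathfrak n^{n_j}\subseteq J_j+\mathfrak n^{n_j}$, and \eqref{eq:HS} gives $\ell(A/(I+\mathfrak n^{n_j}))\ge j\,n_j^{\,t}$ for all $j\ge1$. On the other hand $a_0f\in a_0N_{G_0}$, so $\dim A/I\le t$, and $\ell(A/(I+\mathfrak n^n))$ is eventually a polynomial of degree at most $t$. Thus $\ell(A/(I+\mathfrak n^n))\le Cn^t$ for a constant $C$ and all $n\ge1$, and $j\le C$ for all $j$. This is the desired contradiction.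
\end{proof}

\section{Local rings}\label{sec:local}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let $\mathfrak m$ be the maximal ideal, $E=E(R/\mathfrak m)$ and $s=\operatorname{mag}_RM$, so $0\le s\le\dim R<\infty$. To apply Theorem~\ref{thm:structure} we pass to $\hat R$ and $\hat M=\hat R\otimes_RM$. By (E2), $E$ is the injective envelope of the residue field of $\hat R$, and each $f\in\operatorname{Hom}_{\hat R}(\hat M,E)$ corresponds to some $f'\in\operatorname{Hom}_R(M,E)$, compatibly with the action of $R$. So $\operatorname{Ann}_{\hat R}f\supseteq(\operatorname{Ann}_Rf')\hat R$, and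
\[
\dim\hat R/\operatorname{Ann}_{\hat R}f\le\dim\hat R/(\operatorname{Ann}_Rf')\hat R=\dim R/\operatorname{Ann}_Rf'\le s .
\]
Theorem~\ref{thm:structure} gives a finitely generated $\hat R$-submodule $F\subseteq\hat M$ such that $Q=\hat M/F$ is killed by an ideal $\mathfrak b$ of $\hat R$ with $\dim\hat R/\mathfrak b\le s$. Let $i>s$; then $i\ge1$. In the exact sequence of towers
\[
\operatorname{Tor}_i^{\hat R}(\hat R/\mathfrak a^n\hat R,F)\to\operatorname{Tor}_i^{\hat R}(\hat R/\mathfrak a^n\hat R,\hat M)\to\operatorname{Tor}_i^{\hat R}(\hat R/\mathfrak a^n\hat R,Q)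
\]
the left tower is pro-zero by Lemma~\ref{lem:AR} and the right one by Corollary~\ref{cor:prozero}(b), both applied over $\hat R$. So the middle tower is pro-zero by Lemma~\ref{lem:towers}(b). By flat base change it is $\hat R\otimes_R\operatorname{Tor}_i^R(R/\mathfrak a^n,M)$, and since $\hat R$ is faithfully flat, a map that becomes zero after tensoring with $\hat R$ is zero. This proves the first assertion. It applies to $i$ and $i+1$, so the second follows from \eqref{eq:milnor} and Lemma~\ref{lem:towers}(a).
\end{proof}

\begin{corollary}\label{cor:localized}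
Let $R$ be any Noetherian ring, $M\neq0$, $j>\operatorname{mag}_RM$ and $\mathfrak m$ a maximal ideal. Then the tower $\bigl(\operatorname{Tor}_j^R(R/\mathfrak a^n,M)_{\mathfrak m}\bigr)_n$ is pro-zero.
\end{corollary}

\begin{proof}
The tower is $\operatorname{Tor}_j^{R_{\mathfrak m}}(R_{\mathfrak m}/\mathfrak a^nR_{\mathfrak m},M_{\mathfrak m})$, and we may assume that $M_{\mathfrak m}\neq0$. By (E2), an element $f$ of $\operatorname{Hom}_{R_{\mathfrak m}}(M_{\mathfrak m},E(R/\mathfrak m))$ is an element of $\operatorname{Hom}_R(M,E(R/\mathfrak m))$, and $\operatorname{Ann}_{R_{\mathfrak m}}f\supseteq(\operatorname{Ann}_Rf)R_{\mathfrak m}$. So $\dim R_{\mathfrak m}/\operatorname{Ann}_{R_{\mathfrak m}}f\le\dim R/\operatorname{Ann}_Rf$, and $\operatorname{mag}_{R_{\mathfrak m}}M_{\mathfrak m}\le\operatorname{mag}_RM<j$ by \eqref{eq:mag}. Apply Theorem~\ref{thm:local}.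
\end{proof}

\section{Uniformity across the maximal ideals}\label{sec:global}

We now prove Theorem~\ref{thm:ideal}(c). The implication (i)$\Rightarrow$(ii) is trivial.

\subsection*{Condition (iii) implies (i)}
Corollary~\ref{cor:localized} gives, for each $n$ and $\mathfrak m$, a level $N(\mathfrak m)$ at which the localized tower dies. We need these levels to be bounded. For finitely many $\mathfrak m$ this is automatic. The next proposition bounds them outside a finite set, for all modules at once. Condition (iii) concerns only the module $R$, and hence free modules; to reach an arbitrary module $D$ we write it as a quotient of a free module and pass the error to the kernel in the next degree, which explains the descending induction.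

\begin{proposition}\label{prop:offfinite}
Assume \textup{(iii)}. For all $j\ge2$ and $n\ge1$ there are $N\ge n$ and a finite set $S$ of maximal ideals such that $\operatorname{Ext}_R^j(R/\mathfrak a^n,D)\to\operatorname{Ext}_R^j(R/\mathfrak a^N,D)$ is zero for every maximal ideal $\mathfrak m\notin S$ and every $R_{\mathfrak m}$-module $D$.
\end{proposition}

\begin{proof}
We use descending induction on $j$, which can start because $\operatorname{cd}(\mathfrak a)<\infty$ by (H4). For $j>\operatorname{cd}(\mathfrak a)$, Lemma~\ref{lem:uniform} for the class of all modules gives $N$, with $S=\emptyset$. Let $2\le j\le\operatorname{cd}(\mathfrak a)$, and let $N_1,S_1$ be given by the statement for $j+1$ and $n$.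

First consider free modules. The module $X=\operatorname{Ext}^j(R/\mathfrak a^{N_1},R)$ is finitely generated. Let $K$ and $C$ be the kernel and the image of $X\to H^j_{\mathfrak a}(R)$. By (iii), the set $S_2$ of maximal ideals in $\operatorname{Supp}C$ is finite. By (H1), the finitely many generators of $K$ map to zero in $\operatorname{Ext}^j(R/\mathfrak a^{N_2},R)$ for some $N_2\ge N_1$, so $X\to\operatorname{Ext}^j(R/\mathfrak a^{N_2},R)$ factors through $X/K\cong C$. For $\mathfrak m\notin S_2$ we have $C_{\mathfrak m}=0$, and the localized map is zero. For a finitely generated first argument over a Noetherian ring, $\operatorname{Ext}$ commutes with localization and with direct sums in the second argument. Hence $\operatorname{Ext}^j(R/\mathfrak a^{N_1},G)\to\operatorname{Ext}^j(R/\mathfrak a^{N_2},G)$ is zero for every free $R_{\mathfrak m}$-module $G$ with $\mathfrak m\notin S_2$.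

Let $S=S_1\cup S_2$, $\mathfrak m\notin S$, and let $0\to D'\to G\to D\to0$ be an exact sequence of $R_{\mathfrak m}$-modules with $G$ free. Let $\xi\in\operatorname{Ext}^j(R/\mathfrak a^n,D)$, with image $\xi_1\in\operatorname{Ext}^j(R/\mathfrak a^{N_1},D)$. The connecting map $\delta$ is natural in the first argument, so $\delta\xi_1$ is the image of $\delta\xi\in\operatorname{Ext}^{j+1}(R/\mathfrak a^n,D')$ in $\operatorname{Ext}^{j+1}(R/\mathfrak a^{N_1},D')$, which is zero as $\mathfrak m\notin S_1$. Thus $\xi_1$ comes from some $\eta\in\operatorname{Ext}^j(R/\mathfrak a^{N_1},G)$. Since $\eta$ maps to zero in $\operatorname{Ext}^j(R/\mathfrak a^{N_2},G)$, the element $\xi_1$ maps to zero in $\operatorname{Ext}^j(R/\mathfrak a^{N_2},D)$. Take $N=N_2$.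
\end{proof}

Now assume (iii), let $M\ne0$ and $i>\operatorname{mag}M\ge0$, and put $j=i+1\ge2$ and $T_n=\operatorname{Tor}_j(R/\mathfrak a^n,M)$. Given $n$, take $N$ and $S$ from Proposition~\ref{prop:offfinite}. For $\mathfrak m\notin S$, the module $\operatorname{Hom}(M_{\mathfrak m},E(R/\mathfrak m))$ is an $R_{\mathfrak m}$-module, so Lemma~\ref{lem:dictionary} for $L=M_{\mathfrak m}$ shows that $(T_N)_{\mathfrak m}\to(T_n)_{\mathfrak m}$ is zero; this remains true for larger $N$. By Corollary~\ref{cor:localized} we can enlarge $N$ so that the map is zero also for the finitely many $\mathfrak m\in S$. A map that is zero at all maximal ideals is zero. So $(T_n)$ is pro-zero, and $H_i^{\mathfrak a}(M)\cong\varprojlim\nolimits^1T_n=0$ by Theorem~\ref{thm:ideal}(a). This proves (i).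

\subsection*{Condition (ii) implies (iii)}
We assume that (iii) fails and imitate Theorem~\ref{thm:counter}. The failure provides infinitely many maximal ideals at which a class survives forever in $\operatorname{Ext}^c(R/\mathfrak a^N,R_{\mathfrak m})$. To obtain summands of finite length we truncate the coefficients; a class then survives up to any prescribed level, which is all that is needed.

\begin{lemma}\label{lem:truncate}
Let $\mathfrak m$ be a maximal ideal, $N\ge n$ and $c\geq0$. If $\operatorname{Ext}^c(R/\mathfrak a^n,R_{\mathfrak m})\to\operatorname{Ext}^c(R/\mathfrak a^N,R_{\mathfrak m})$ is nonzero, there is a module $L$ of finite length with support $\{\mathfrak m\}$ such that $\operatorname{Tor}_c(R/\mathfrak a^N,L)\to\operatorname{Tor}_c(R/\mathfrak a^n,L)$ is nonzero.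
\end{lemma}

\begin{proof}
Let $w\ne0$ be in the image. Let $P_\bullet$ be a resolution of $R/\mathfrak a^N$ by finitely generated free modules, $X=\operatorname{Hom}(P_\bullet,R_{\mathfrak m})$, and let $B\subseteq Z\subseteq X^c$ be the coboundaries and cocycles. Then $\operatorname{Ext}^c(R/\mathfrak a^N,R_{\mathfrak m})=Z/B$, and $\operatorname{Ext}^c(R/\mathfrak a^N,R/\mathfrak m^k)$ is the cohomology of $X/\mathfrak m^kX$. A cocycle $\zeta$ maps to zero there if and only if $\zeta-\beta\in\mathfrak m^kX^c$ for some $\beta\in B$, so the kernel of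
\[
\rho_k\colon\operatorname{Ext}^c(R/\mathfrak a^N,R_{\mathfrak m})\to\operatorname{Ext}^c(R/\mathfrak a^N,R/\mathfrak m^k)
\]
is $(Z\cap\mathfrak m^kX^c+B)/B$. The Artin--Rees lemma over $R_{\mathfrak m}$ gives $e$ with $Z\cap\mathfrak m^kX^c\subseteq\mathfrak m^{k-e}Z$ for $k\ge e$, so $\ker\rho_k\subseteq\mathfrak m^{k-e}(Z/B)$. By Krull's intersection theorem $\rho_k(w)\ne0$ for some $k\geq1$. By naturality $\rho_k(w)$ lies in the image of $\operatorname{Ext}^c(R/\mathfrak a^n,R/\mathfrak m^k)\to\operatorname{Ext}^c(R/\mathfrak a^N,R/\mathfrak m^k)$, so this map is nonzero. Let $L=\operatorname{Hom}(R/\mathfrak m^k,E(R/\mathfrak m))$. By (E4) it has finite length and support $\{\mathfrak m\}$, and $\operatorname{Hom}(L,E(R/\mathfrak m))\cong R/\mathfrak m^k$. Lemma~\ref{lem:dictionary} finishes the proof.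
\end{proof}

Suppose that for some $c\ge2$ a finitely generated submodule $C\subseteq H^c_{\mathfrak a}(R)$ has infinitely many maximal ideals in its support. By (H1), $H^c_{\mathfrak a}(R)$ is the increasing union of the images of the modules $\operatorname{Ext}^c(R/\mathfrak a^n,R)$, so $C$ lies in the image $C'$ of $\operatorname{Ext}^c(R/\mathfrak a^{n_0},R)$ for some $n_0$. Choose distinct maximal ideals $\mathfrak m_j$, $j\ge n_0$, with $C'_{\mathfrak m_j}\ne0$. The map $\operatorname{Ext}^c(R/\mathfrak a^{n_0},R_{\mathfrak m_j})\to H^c_{\mathfrak a}(R)_{\mathfrak m_j}$ has image $C'_{\mathfrak m_j}$ and factors through $\operatorname{Ext}^c(R/\mathfrak a^j,R_{\mathfrak m_j})$. So Lemma~\ref{lem:truncate} applies with $n=n_0$, $N=j$, and gives a module $M_j$ of finite length with support $\{\mathfrak m_j\}$ such that, for $T^{(j)}_n=\operatorname{Tor}_c(R/\mathfrak a^n,M_j)$, the map $T_j^{(j)}\to T_{n_0}^{(j)}$ is nonzero.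

Let $M=\bigoplus_{j\ge n_0}M_j$. Then $\operatorname{mag}M=0$ by Lemma~\ref{lem:magzero}(b). Each tower $(T_n^{(j)})_n$ is pro-zero by Lemma~\ref{lem:AR}. Their direct sum $T_n=\operatorname{Tor}_c(R/\mathfrak a^n,M)$ is not pro-zero, because $T_j\to T_{n_0}$ is nonzero for every $j\ge n_0$. By Lemma~\ref{lem:towers}(c) and \eqref{eq:milnor}, $H_{c-1}^{\mathfrak a}(M)\supseteq\varprojlim\nolimits^1T_n\ne0$, with $c-1\ge1>\operatorname{mag}M$. So (ii) fails, and the proof of Theorem~\ref{thm:ideal} is complete.

\section{Primes of height at least two}\label{sec:rings}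

\begin{proof}[Proof of Theorem~\ref{thm:rings}]
By Theorem~\ref{thm:ideal}(c) we have to show that condition (iii) fails for some ideal if and only if some prime of height at least $2$ lies in infinitely many maximal ideals.

Let $\mathfrak p$ be a prime of height $h\ge2$ that lies in infinitely many maximal ideals, and take $\mathfrak a=\mathfrak p$. By (H1) and (H3), $H^h_{\mathfrak p}(R)_{\mathfrak p}=H^h_{\mathfrak pR_{\mathfrak p}}(R_{\mathfrak p})\ne0$. So there is $\xi\in H^h_{\mathfrak p}(R)$ with $\operatorname{Ann}\xi\subseteq\mathfrak p$. The support of $R\xi$ contains every prime that contains $\mathfrak p$, hence infinitely many maximal ideals, and (iii) fails.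

Conversely, let $j\ge2$ and let $C\subseteq H^j_{\mathfrak a}(R)$ be finitely generated with infinitely many maximal ideals in its support. Each of them contains one of the finitely many primes minimal over $\operatorname{Ann}C$, so some $\mathfrak p\in\operatorname{Supp}C$ lies in infinitely many maximal ideals. From $0\ne C_{\mathfrak p}\subseteq H^j_{\mathfrak aR_{\mathfrak p}}(R_{\mathfrak p})$ and (H2) we get $\operatorname{ht}\mathfrak p=\dim R_{\mathfrak p}\ge j\ge2$.
\end{proof}

In Theorem~\ref{thm:counter} the offending prime is $\mathfrak a=(x_1,\dots,x_c)$ itself: it has height $c$ and lies in all the ideals $(x_1,\dots,x_c,z-\lambda)$.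

\begin{proof}[Proof of Corollary~\ref{cor:cases}]
If $R$ is semilocal, the condition of Theorem~\ref{thm:rings} holds trivially. If $\dim R\le2$, a prime of height at least $2$ is maximal, and the condition holds again. If $\operatorname{cd}(\mathfrak a)\le1$ and $M\neq0$, then $\operatorname{cd}(\mathfrak a)-1\le0\le\operatorname{mag}M$, and Theorem~\ref{thm:ideal}(b) is \eqref{eq:V}.

Let $R$ be Jacobson, so that every prime is the intersection of the maximal ideals containing it, and let $\dim R\geq 3$. Take a chain of primes $\mathfrak p_0\subsetneq\mathfrak p_1\subsetneq\mathfrak p_2\subsetneq\mathfrak p_3$. If $\mathfrak p_2$ lay in only finitely many maximal ideals $\mathfrak m_1,\dots,\mathfrak m_r$, then $\mathfrak p_2=\bigcap\mathfrak m_l\supseteq\prod\mathfrak m_l$ would contain some $\mathfrak m_l$ and be maximal, which it is not. So $\mathfrak p_2$ is a prime of height at least $2$ in infinitely many maximal ideals, and by Theorem~\ref{thm:rings} the statement \eqref{eq:V} fails for some $\mathfrak a$ and $M$.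
\end{proof}

The condition of Theorem~\ref{thm:rings} is not exhausted by semilocal rings and rings of dimension at most $2$. If $(A,\mathfrak n)$ is a Noetherian local ring of dimension $3$, then $A\times\mathbb Z$ has dimension $3$ and is not semilocal, but its primes of height at least $2$ have the form $\mathfrak p\times\mathbb Z$ and lie only in the maximal ideal $\mathfrak n\times\mathbb Z$.

\begin{thebibliography}{9}

\bibitem{source}
\emph{On the vanishing of local homology modules},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 67F8710F53182DD6\allowbreak F2AE03CB82BDF8DE/\allowbreak S0017089512000717a.pdf/\allowbreak on\_the\_vanishing\_\allowbreak of\_local\_homology\_\allowbreak modules.pdf}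

\bibitem{BS}
Brodmann and Sharp, \emph{Local Cohomology}.

\bibitem{Matsumura}
Matsumura, \emph{Commutative Ring Theory}.

\bibitem{Weibel}
Weibel, \emph{An Introduction to Homological Algebra}.

\end{thebibliography}
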